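\title{A maximal spectral type strictly dominated by its convolution square}

\begin{abstract}
We construct a weakly mixing automorphism of a standard probability space whose maximal spectral type $\sigma$ on zero-mean functions is absolutely continuous with respect to $\sigma*\sigma$ but not equivalent to it. The example is a circle extension of a Gaussian automorphism. More generally, to each countable subgroup $\Gamma\neq\{0\}$ of $\mathbb{R}$ we attach a weakly mixing compact abelian group extension of a Gaussian automorphism for which $\sigma^{*k}\ll\sigma^{*l}$ holds exactly when every sum of $k$ squares of elements of $\Gamma$ is a sum of $l$ such squares. The chain $\sigma\ll\sigma^{*2}\ll\sigma^{*3}\ll\cdots$ can be made to stabilize at any prescribed step, or never.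
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $T$ be an automorphism (an invertible measure-preserving transformation) of a standard probability space $(X,\mathcal{B},\mu)$. Its Koopman operator $U_Tf=f\circ T$ is unitary on $L^2(X,\mu)$ and preserves the subspace $L^2_0$ of functions of zero mean.

For a finite Borel measure $\alpha$ on the unit circle $\mathbb{T}$ put $\hat\alpha(n)=\int_{\mathbb{T}}z^n\,d\alpha$, $n\in\mathbb{Z}$. The convolution $\alpha*\beta$ is the image of $\alpha\times\beta$ under multiplication, so $\widehat{\alpha*\beta}=\hat\alpha\hat\beta$. If $V$ is a unitary operator on a separable Hilbert space $\mathcal{H}$, the \emph{spectral measure} of $f\in\mathcal{H}$ is the finite measure $\sigma_f$ with $\hat\sigma_f(n)=\langle V^nf,f\rangle$. A finite measure $\sigma$ is \emph{of maximal spectral type} for $V$ if $\sigma_f\ll\sigma$ for all $f$ and $\sigma\sim\sigma_{f_0}$ for some $f_0$; here $\sim$ is mutual absolute continuity, and $\sigma$ is determined up to $\sim$. The maximal spectral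 type of $T$ always means that of $U_T$ on $L^2_0$. The automorphism $T$ is \emph{weakly mixing} if $U_T$ has no eigenvector in $L^2_0$. An eigenvector $f$ with eigenvalue $\zeta$ has $\sigma_f=\|f\|^2\delta_\zeta$, and by the spectral theorem an atom of $\sigma$ is an eigenvalue, so weak mixing means that $\sigma$ has no atoms. It implies ergodicity, because a nonzero invariant function in $L^2_0$ is an eigenvector. The following question is Problem~2 of \cite{SM}.

\begin{quote}
\emph{Can the maximal spectral type $\sigma$ of a weakly mixing automorphism be absolutely continuous with respect to $\sigma*\sigma$ without being equivalent to it?}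
\end{quote}

The measure $\sigma*\sigma$ belongs to the product system. Under $U_{T\times T}$ the function $f_1\otimes f_2$ has spectral measure $\sigma_{f_1}*\sigma_{f_2}$, as the Fourier coefficients multiply, and so $\sigma*\sigma$ is the maximal spectral type of $U_{T\times T}$ on $L^2_0\otimes L^2_0$ (Lemma~\ref{lem:type}). The rest of $L^2_0(X\times X)$ consists of two copies of $L^2_0(X)$. Thus $\sigma*\sigma\ll\sigma$ says that $T\times T$ has the same maximal spectral type as $T$, and the question asks whether the opposite relation can hold alone.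

Two families of examples suggest that it cannot. For the rotation of $\mathbb{T}$ by $\zeta=e^{2\pi i\alpha}$ with $\alpha$ irrational, $\sigma$ is purely atomic with atoms $\zeta^m$, $m\neq0$, and $\sigma*\sigma$ has the atoms $\zeta^m$, $m\in\mathbb{Z}$. The two measures differ only by an atom at $1$, and weak mixing excludes this, since $\sigma*\sigma$ then has no atoms. For the Gaussian automorphism built from a symmetric non-atomic measure $\tau$ one has $\sigma\sim\sum_{n\ge1}\tau^{*n}/n!$ (Proposition~\ref{prop:spec}), hence always $\sigma*\sigma\ll\sigma$. In both families $\sigma*\sigma\ll\sigma+\delta_1$, so the relation $\sigma\ll\sigma*\sigma$ brings equivalence with it, up to the atom at $1$. Nevertheless the answer is yes.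

\begin{theorem}\label{thm:A}
There is an ergodic, weakly mixing automorphism of a standard probability space whose maximal spectral type $\sigma$ on $L^2_0$ satisfies $\sigma\ll\sigma*\sigma$ and $\sigma*\sigma\not\ll\sigma$.
\end{theorem}

This is one case of a result that controls all convolution powers. For a subgroup $\Gamma$ of $\mathbb{R}$ and $k\ge1$ let
\[
Q_k(\Gamma)=\{\gamma_1^2+\dots+\gamma_k^2:\ \gamma_1,\dots,\gamma_k\in\Gamma\}.
\]

\begin{theorem}\label{thm:B}
For each countable subgroup $\Gamma\neq\{0\}$ of $\mathbb{R}$ there is a weakly mixing automorphism $T_\Gamma$, with maximal spectral type $\sigma$ on $L^2_0$, such that for all $k,l\ge1$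
\[
\sigma^{*k}\ll\sigma^{*l}\iff Q_k(\Gamma)\subset Q_l(\Gamma).
\]
In particular $\sigma\ll\sigma^{*2}\ll\sigma^{*3}\ll\cdots$.
\end{theorem}

\begin{corollary}\label{cor:N}
For every $N\in\{1,2,3,\dots\}\cup\{\infty\}$ there is a weakly mixing automorphism such that $\sigma^{*k}\ll\sigma^{*(k+1)}$ for all $k\ge1$, with $\sigma^{*k}\not\sim\sigma^{*(k+1)}$ for $k<N$ and $\sigma^{*k}\sim\sigma^{*(k+1)}$ for all finite $k\ge N$.
\end{corollary}

\section{Why squares appear}\label{sec:idea}

The mechanism is visible for $\Gamma=\mathbb{Z}$ and the simplest functions. Let $(\xi_n)_{n\in\mathbb{Z}}$ be a real stationary centered Gaussian process, realized as the coordinates on $Y=\mathbb{R}^{\mathbb{Z}}$ with law $\mathbb{P}$ and shift $R$, so that $\xi_n=\xi\circ R^n$ with $\xi=\xi_0$. Let $\mathbb{E}[\xi_n\xi_0]=\hat\tau(n)$, assume $\tau(\{1\})=0$, and put $\nu=|z-1|^{-2}\tau$. On $Y\times\mathbb{T}$, with Lebesgue measure on $\mathbb{T}$, consider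
\[
T(y,u)=(Ry,\,e^{i\xi(y)}u),\qquad T^n(y,u)=(R^ny,\,e^{iS_n(y)}u),\qquad S_n=\xi_0+\dots+\xi_{n-1}.
\]
The variable $S_n$ is centered Gaussian with variance
\[
v(n)=\int|1+z+\dots+z^{n-1}|^2\,d\tau=\int|z^n-1|^2\,d\nu .
\]
For the function $(y,u)\mapsto u^m$ this gives $\langle U_T^nu^m,u^m\rangle=\mathbb{E}\,e^{imS_n}=e^{-m^2v(n)/2}$. Let $\pi_s$, $s>0$, be the probability measure with $\hat\pi_s(n)=e^{-sv(|n|)/2}$ (it exists by Lemma~\ref{lem:exp}). Then $\pi_s*\pi_t=\pi_{s+t}$, and the spectral measure of $u^m$ is $\pi_{m^2}$. Multiplying functions adds the exponents $m$, while convolving spectral measures adds the squares $m^2$. The functions $u,u^2,u^3,\dots$ contribute $\pi_1,\pi_4,\pi_9,\dots$ to $\sigma$, whereas $\sigma*\sigma$ dominates $\pi_1*\pi_1=\pi_2$.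

To obtain Theorem~\ref{thm:A} from this, three things are needed.
\begin{itemize}
\item[(i)] Every function $f(y)u^m$ with $m\ne0$, not only $u^m$, has spectral measure $\ll\pi_{m^2}$.
\item[(ii)] The measures $\pi_s$ and the maximal spectral type $g$ of the base $R$ are non-atomic and pairwise mutually singular. Then $T$ is weakly mixing and $\pi_2\perp\sigma$.
\item[(iii)] The measure $g$ acts as a unit: $g*g\sim g$ and $g*\pi_s\sim\pi_s$. Then every component of $\sigma$ reappears in $\sigma*\sigma$.
\end{itemize}
Property (i) holds for every $\tau$ (Section~\ref{sec:ext}). Property (ii) fails for the two simplest processes, in opposite ways; let $\lambda$ be the normalized Lebesgue measure on $\mathbb{T}$.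

\begin{example}\label{ex:iid}
Let the $\xi_n$ be independent of variance $1$, so $\tau=\lambda$. Then $v(n)=n$ and $\hat\pi_s(n)=r^{|n|}$ with $r=e^{-s/2}$. Thus $\pi_s$ has the Poisson kernel $(1-r^2)/|1-rz|^2>0$ as density, and all $\pi_s$ are equivalent to $\lambda$.
\end{example}

\begin{example}\label{ex:cob}
Let $\xi_n=\zeta_{n+1}-\zeta_n$ with $\zeta_n$ independent standard Gaussian variables, so $\nu=\lambda$. Then $S_n=\zeta_n-\zeta_0$, $v(n)=2$ for $n\ge1$, and $\pi_s=e^{-s}\delta_1+(1-e^{-s})\lambda$. All $\pi_s$ are equivalent, and the atom at $1$ shows that $T$ is not ergodic.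
\end{example}

In the first example $v(n)\to\infty$, and $\hat\pi_s(n)\to 0$ for every $s$. In the second $\nu$ is finite. We shall need an infinite $\nu$ for which $v(n_k)$ tends to a limit $2c\in(0,\infty)$ along a sequence $(n_k)$, so that the limits $e^{-sc}$ of $\hat\pi_s(n_k)$ separate the values of $s$. Example~\ref{ex:cob} shows that convergence of $v(n_k)$ does not suffice for singularity. The missing ingredient is rigidity of the base, $\xi\circ R^{n_k}\to\xi$ in $L^2$. Section~\ref{sec:semi} derives (ii) and (iii) from four conditions on $\nu$, Section~\ref{sec:nu} constructs such a $\nu$, and Section~\ref{sec:proofs} reduces the theorems to statements on sums of squares.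

\section{Tools for measures on the circle}\label{sec:tools}

A measure on $\mathbb{T}$ is \emph{symmetric} if it is invariant under $z\mapsto\bar z$. For $\delta>0$ let $F_\delta=\{z\in\mathbb{T}:|z-1|\ge\delta\}$, a symmetric set. We use $|z^n-1|\le|n|\,|z-1|$, $|z-1|^2=2(1-\operatorname{Re}z)$ and $|e^{2\pi i\theta}-1|\le2\pi|\theta|$. The formula $(\alpha*\beta)(B)=\int\beta(\bar zB)\,d\alpha(z)$ gives the first two of the following facts about finite measures.
\begin{itemize}
\item[(M1)] If $\alpha_1\ll\alpha_2$, then $\alpha_1*\beta\ll\alpha_2*\beta$: if $(\alpha_2*\beta)(B)=0$, then $\beta(\bar zB)=0$ for $\alpha_2$-almost every $z$, hence for $\alpha_1$-almost every $z$.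
\item[(M2)] Every atom of $\alpha*\beta$ has mass at most $\alpha(\mathbb{T})\sup_x\beta(\{x\})$. So $\alpha*\beta$ is non-atomic if one factor is.
\item[(M3)] For a countable family $(\alpha_i)$ let $\bigvee_i\alpha_i$ denote any finite measure $\sum_iw_i\alpha_i$ with all $w_i>0$. Its null sets are the sets that are null for every $\alpha_i$, so up to equivalence it is unaffected by the weights, by repetitions, and by replacing $\alpha_i$ with an equivalent measure. We have $(\bigvee_i\alpha_i)*(\bigvee_j\beta_j)\sim\bigvee_{i,j}\alpha_i*\beta_j$. If $\beta\perp\alpha_i$ for all $i$, then $\beta\perp\bigvee_i\alpha_i$ (take the union of $\beta$-null sets carrying the $\alpha_i$).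
\end{itemize}

\subsection*{Computing a maximal spectral type}
A subset of a Hilbert space is \emph{total} if its linear span is dense. The next lemma reduces the computation to total sets of vectors.

\begin{lemma}\label{lem:type}
Let $V$ be unitary on $\mathcal{H}=\bigoplus_i\mathcal{H}_i$, a countable orthogonal sum of closed subspaces with $V\mathcal{H}_i=\mathcal{H}_i$. Let $f_i\in\mathcal{H}_i$, and let $D_i$ be total in $\mathcal{H}_i$ with $\sigma_f\ll\sigma_{f_i}$ for all $f\in D_i$. Then $\bigvee_i\sigma_{f_i}$ is of maximal spectral type for $V$.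
\end{lemma}

\begin{proof}
Choose $w_i>0$ with $\sum_iw_i\|f_i\|^2<\infty$ and put $f_*=\sum_i\sqrt{w_i}f_i$. Since $\langle V^nf_i,f_j\rangle=0$ for $i\neq j$, we have $\sigma_{f_*}=\sum_iw_i\sigma_{f_i}$. By the spectral theorem there are orthogonal projections $P_B$, indexed by the Borel sets $B\subset\mathbb{T}$, with $\sigma_f(B)=\|P_Bf\|^2$. Hence $\{f:\sigma_f\ll\sigma_{f_*}\}$ is the intersection of the kernels of $P_B$ over all $\sigma_{f_*}$-null sets $B$, which is a closed linear subspace. It contains the total set $\bigcup_iD_i$, so it equals $\mathcal{H}$.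
\end{proof}

\subsection*{Exponentials of L\'evy measures}
All spectral measures below have Fourier coefficients of the form met in Section~\ref{sec:idea}. Call a Borel measure $\kappa$ on $\mathbb{T}$ a \emph{L\'evy measure} if it is symmetric, $\kappa(\{1\})=0$ and $\int|z-1|^2\,d\kappa<\infty$. It may be infinite, but $\kappa(F_\delta)\le\delta^{-2}\int|z-1|^2\,d\kappa<\infty$.

\begin{lemma}\label{lem:exp}
For every L\'evy measure $\kappa$ there is a unique probability measure $\operatorname{Exp}(\kappa)$ on $\mathbb{T}$ with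
\begin{equation}\label{eq:exp}
\widehat{\operatorname{Exp}(\kappa)}(n)=\exp\Big(-\frac12\int|z^n-1|^2\,d\kappa\Big),\qquad n\in\mathbb{Z}.
\end{equation}
Moreover:
\begin{itemize}
\item[(a)] $\operatorname{Exp}(\kappa_1+\kappa_2)=\operatorname{Exp}(\kappa_1)*\operatorname{Exp}(\kappa_2)$;
\item[(b)] if $\kappa$ is finite, then $\operatorname{Exp}(\kappa)=e^{-\kappa(\mathbb{T})}\sum_{n\ge0}\kappa^{*n}/n!$, where $\kappa^{*0}=\delta_1$;
\item[(c)] if $\kappa_1\ll\kappa_2$ and $\kappa_1|_{F_\delta^c}=\kappa_2|_{F_\delta^c}$ for some $\delta>0$, then $\operatorname{Exp}(\kappa_1)\ll\operatorname{Exp}(\kappa_2)$.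
\end{itemize}
\end{lemma}

\begin{proof}
A finite measure is determined by its Fourier coefficients; this gives uniqueness and (a). For finite $\kappa$ the series in (b) has coefficients $\exp(\hat\kappa(n)-\kappa(\mathbb{T}))$, and by symmetry $\kappa(\mathbb{T})-\hat\kappa(n)=\int(1-\operatorname{Re}z^n)\,d\kappa=\frac12\int|z^n-1|^2\,d\kappa$. For general $\kappa$, the integrals $\int_{F_\delta}|z^n-1|^2\,d\kappa$ increase to $\int|z^n-1|^2\,d\kappa\le n^2\int|z-1|^2\,d\kappa<\infty$ as $\delta\downarrow0$. So the right side of \eqref{eq:exp} is the pointwise limit of the positive definite sequences $\widehat{\operatorname{Exp}(\kappa|_{F_\delta})}$. It is positive definite and equals $1$ at $n=0$, and by Herglotz's theorem it is the Fourier transform of a probability measure.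

For (c), the measures $\kappa_i|_{F_\delta}$ are finite, and $(\kappa_1|_{F_\delta})^{*n}\ll(\kappa_2|_{F_\delta})^{*n}$ by (M1), so $\operatorname{Exp}(\kappa_1|_{F_\delta})\ll\operatorname{Exp}(\kappa_2|_{F_\delta})$ by (b). Convolve with the common factor $\operatorname{Exp}(\kappa_1|_{F_\delta^c})$ and use (a) and (M1).
\end{proof}

By (b), for finite $\kappa\ne0$ the measure $\operatorname{Exp}(\kappa)$ is the law of a product of independent random points with law $\kappa/\kappa(\mathbb{T})$, their number being Poisson with mean $\kappa(\mathbb{T})$. Agreement near $1$ cannot be dropped from (c): we shall find $\nu$ with $\operatorname{Exp}(s\nu)\perp\operatorname{Exp}(t\nu)$ for $s\ne t$.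

\subsection*{A criterion for singularity}
Fix a sequence of integers $(n_k)$. A finite measure $\omega$ \emph{has limit $a\in\mathbb{C}$ along $(n_k)$} if $\hat\omega(n_k+j)\to a\,\hat\omega(j)$ for every $j\in\mathbb{Z}$.

\begin{lemma}\label{lem:sing}
If $\omega_1,\omega_2$ have limits $a_1\ne a_2$ along $(n_k)$, then $\omega_1\perp\omega_2$.
\end{lemma}

\begin{proof}
If $\omega$ has limit $a$, then $\int fz^{n_k}\,d\omega\to a\int f\,d\omega$ for trigonometric polynomials $f$, and then for all $f\in L^1(\omega)$, because these polynomials are dense in $L^1(\omega)$ and $|z^{n_k}|=1$. If $\omega_1\not\perp\omega_2$, the part $\beta$ of $\omega_1$ that is absolutely continuous with respect to $\omega_2$ is nonzero, and $\beta=f_i\omega_i$ with $f_i\in L^1(\omega_i)$ for $i=1,2$. Then $\hat\beta(n_k)\to a_i\beta(\mathbb{T})$ for both $i$, so $a_1=a_2$.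
\end{proof}

In Example~\ref{ex:cob}, $\hat\pi_s(n+j)\to e^{-s}$ as $n\to\infty$, which differs from $e^{-s}\hat\pi_s(j)$ for $j\neq0$; the condition for $j=0$ alone gives no singularity.

\section{Group extensions of Gaussian automorphisms}\label{sec:ext}

Let $\nu\neq0$ be a L\'evy measure and $\tau=|z-1|^2\nu$, a finite symmetric measure with $\tau\sim\nu$. Define
\begin{equation}\label{eq:pi}
\pi_s=\operatorname{Exp}(s\nu)\quad(s>0),\qquad \pi_0=\sum_{n\ge1}\frac{\tau^{*n}}{n!}.
\end{equation}
Note that $\pi_0$ is not $\operatorname{Exp}(0)=\delta_1$; it is the measure $g$ of Section~\ref{sec:idea}. For a countable nonempty set $S\subset[0,\infty)$ put $\pi_S=\bigvee_{s\in S}\pi_s$.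

\subsection*{The Gaussian base}
Since $\tau$ is symmetric, $\hat\tau$ is a real positive definite sequence, and there is a shift-invariant probability measure $\mathbb{P}$ on $Y=\mathbb{R}^{\mathbb{Z}}$ under which the coordinates $\xi_n=\xi\circ R^n$ form a centered Gaussian process with $\mathbb{E}[\xi_n\xi_m]=\hat\tau(n-m)$. The shift $R$ is the \emph{Gaussian automorphism} defined by $\tau$. Let $H$ be the closed real span of the $\xi_n$ in $L^2(\mathbb{P})$, and let
\[
H_\tau=\{h\in L^2(\tau):\ h(\bar z)=\overline{h(z)}\ \text{ for $\tau$-almost every } z\}.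
\]
As $\mathbb{E}[\xi_n\xi_m]=\int z^n\overline{z^m}\,d\tau$, the map $\xi_n\mapsto z^n$ extends to a real-linear isometry of $H$ into $L^2(\tau)$, which carries $\xi$ to $1$ and $\eta\mapsto\eta\circ R$ to multiplication by $z$. Its range is $H_\tau$. Indeed, $h\mapsto h^\sharp$, $h^\sharp(z)=\overline{h(\bar z)}$, is an isometry of $L^2(\tau)$ by symmetry of $\tau$; it fixes exactly $H_\tau$, which is therefore closed and contains the range. If trigonometric polynomials $p_l$ tend to $h\in H_\tau$, then so do $\frac12(p_l+p_l^\sharp)$, and these have real coefficients. We write $\eta\leftrightarrow h$ for this correspondence. The identity $\mathbb{E}\,e^{i\eta}=\exp(-\frac12\mathbb{E}\eta^2)$ holds for finite real combinations of the $\xi_n$ and passes to $L^2$-limits, because $|e^{ia}-e^{ib}|\le|a-b|$. Hence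
\begin{equation}\label{eq:char}
\mathbb{E}\,e^{i\eta}=\exp\Big(-\frac12\int|h|^2\,d\tau\Big)\qquad(\eta\leftrightarrow h).
\end{equation}

\begin{lemma}\label{lem:total}
If $D$ is dense in $H$, then $\{e^{i\eta}:\eta\in D\}$ is total in $L^2(\mathbb{P})$.
\end{lemma}

\begin{proof}
Since $\|e^{i\eta}-e^{i\eta'}\|\le\|\eta-\eta'\|$, we may take $D=H$. Let $f$ be orthogonal to all $e^{i\eta}$, and let $\mathcal{F}_n$ be the $\sigma$-algebra generated by $\xi_j$, $|j|\le n$. The image of the complex measure $\bar f\,\mathbb{P}$ under $(\xi_j)_{|j|\le n}$ has Fourier transform $t\mapsto\langle e^{i\sum_jt_j\xi_j},f\rangle=0$ on $\mathbb{R}^{2n+1}$. It is therefore zero, which means $\mathbb{E}[f\,|\,\mathcal{F}_n]=0$. The $\mathcal{F}_n$ increase and generate the Borel $\sigma$-algebra of $Y$, so $\mathbb{E}[f\,|\,\mathcal{F}_n]\to f$ in $L^2$, and $f=0$.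
\end{proof}

\subsection*{The extension}
In Section~\ref{sec:idea} the fiber $\mathbb{T}$ served to make the multipliers $e^{im\xi}$, $m\in\mathbb{Z}$, appear. To obtain the multipliers $e^{i\gamma\xi}$, $\gamma\in\Gamma$, we need a compact group whose character group is $\Gamma$. Let $\Gamma$ be a countable subgroup of $\mathbb{R}$, with the discrete topology, and let $K=\widehat\Gamma$ be the group of all homomorphisms $u:\Gamma\to\mathbb{T}$. It is a closed subgroup of $\mathbb{T}^\Gamma$, hence compact, metrizable and abelian; let $m_K$ be its Haar measure. By Pontryagin duality the characters of $K$ are the evaluations $\chi_\gamma(u)=u(\gamma)$, $\gamma\in\Gamma$; they are distinct and form an orthonormal basis of $L^2(K,m_K)$. The map $\mathbb{R}\to K$ sending $s$ to $(\gamma\mapsto e^{i\gamma s})$ is continuous, so $\phi:Y\to K$ defined by $\chi_\gamma(\phi(y))=e^{i\gamma\xi(y)}$ is Borel. On the standard probability space $(Y\times K,\mathbb{P}\times m_K)$ put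
\[
T(y,u)=(Ry,\,\phi(y)u).
\]
This is a Borel bijection with inverse $(y,u)\mapsto(R^{-1}y,\phi(R^{-1}y)^{-1}u)$, and it preserves the measure by Fubini's theorem and the invariance of $m_K$. For $\Gamma=\mathbb{Z}$ it is the map of Section~\ref{sec:idea}. We have
\begin{equation}\label{eq:decomp}
L^2_0(Y\times K)=\big(L^2_0(\mathbb{P})\otimes1\big)\oplus\bigoplus_{\gamma\in\Gamma\setminus\{0\}}L^2(\mathbb{P})\otimes\chi_\gamma ,
\end{equation}
and $U_T(f\otimes\chi_\gamma)=(V_\gamma f)\otimes\chi_\gamma$ with the unitary operator $V_\gamma f=e^{i\gamma\xi}\,f\circ R$; here $V_0=U_R$.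

\begin{proposition}\label{prop:spec}
The measure $\pi_0$ is of maximal spectral type for $U_R$ on $L^2_0(\mathbb{P})$. For $\gamma\neq0$, the measure $\pi_{\gamma^2}$ is of maximal spectral type for $V_\gamma$ on $L^2(\mathbb{P})$. The maximal spectral type of $T$ is $\pi_{Q_1(\Gamma)}$.
\end{proposition}

\begin{proof}
The functions $e^{i\eta}$ are the right test vectors because $V_\gamma$ permutes them: $V_\gamma e^{i\eta}=e^{i(\gamma\xi+\eta\circ R)}$. Let $\gamma\in\mathbb{R}$ and $\eta\leftrightarrow h$. For $n\ge0$, induction gives $V_\gamma^nf=e^{i\gamma S_n}f\circ R^n$ with $S_n=\sum_{0\le j<n}\xi_j\leftrightarrow(z^n-1)/(z-1)$. Therefore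
\[
\gamma S_n+\eta\circ R^n-\eta\ \leftrightarrow\ \frac{z^n-1}{z-1}\,\big(\gamma+(z-1)h\big),
\]
and \eqref{eq:char} together with $\tau=|z-1|^2\nu$ yields
\[
\langle V_\gamma^ne^{i\eta},e^{i\eta}\rangle=\mathbb{E}\,e^{i(\gamma S_n+\eta\circ R^n-\eta)}=\exp\Big(-\frac12\int|z^n-1|^2\,d\nu_{\gamma,h}\Big),
\]
where $\nu_{\gamma,h}=|\gamma+(z-1)h|^2\,\nu$. This is a L\'evy measure: it is symmetric because $\gamma+(z-1)h\in H_\tau$, it has no atom at $1$, and
\[
\int|z-1|^2\,d\nu_{\gamma,h}=\int|\gamma+(z-1)h|^2\,d\tau\le2\gamma^2\tau(\mathbb{T})+8\int|h|^2\,d\tau<\infty .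
\]
As $\hat\sigma_f(-n)=\overline{\hat\sigma_f(n)}$ and the right side of \eqref{eq:exp} is real and even in $n$,
\begin{equation}\label{eq:specexp}
\text{the spectral measure of $e^{i\eta}$ under $V_\gamma$ is }\operatorname{Exp}(\nu_{\gamma,h}).
\end{equation}

\emph{The case $\gamma=0$.} Here $\kappa=\nu_{0,h}=|h|^2\tau$ is finite; let $a=\kappa(\mathbb{T})$. Put $f_\eta=e^{i\eta}-\mathbb{E}\,e^{i\eta}$. By \eqref{eq:char}, $|\mathbb{E}\,e^{i\eta}|^2=e^{-a}$, so $\langle U_R^nf_\eta,f_\eta\rangle=\langle U_R^ne^{i\eta},e^{i\eta}\rangle-e^{-a}$. By \eqref{eq:specexp} and Lemma~\ref{lem:exp}(b), the spectral measure of $f_\eta$ is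
\[
\operatorname{Exp}(\kappa)-e^{-a}\delta_1=e^{-a}\sum_{n\ge1}\kappa^{*n}/n!,
\]
which is $\ll\pi_0$ by (M1), as $\kappa\ll\tau$. For $\eta=\xi$ it is a positive multiple of $\pi_0$. The $f_\eta$ are the orthogonal projections onto $L^2_0(\mathbb{P})$ of a total set, so they are total in $L^2_0(\mathbb{P})$.

\emph{The case $\gamma\neq0$.} For $\eta=0$, \eqref{eq:specexp} says that the constant function $1$ has spectral measure $\operatorname{Exp}(\gamma^2\nu)=\pi_{\gamma^2}$. For other $\eta$ we have $\nu_{\gamma,h}\ll\gamma^2\nu$, but when $\nu$ is infinite this alone does not compare the exponentials; Lemma~\ref{lem:exp}(c) asks for agreement near $1$. So let $D$ be the set of $\eta\in H$ whose $h$ vanishes on $F_\delta^c$ for some $\delta>0$. It is dense in $H$: for $h\in H_\tau$ the function $h1_{F_\delta}$ lies in $H_\tau$, as $F_\delta$ is symmetric, and tends to $h$ in $L^2(\tau)$ as $\delta\downarrow0$, as $\tau(\{1\})=0$. For $\eta\in D$ the measures $\nu_{\gamma,h}$ and $\gamma^2\nu$ agree on $F_\delta^c$, so $\operatorname{Exp}(\nu_{\gamma,h})\ll\pi_{\gamma^2}$.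 The functions $e^{i\eta}$, $\eta\in D$, are total by Lemma~\ref{lem:total}.

Lemma~\ref{lem:type}, applied to a single space, gives the first two claims. Applied to \eqref{eq:decomp}, it shows that the maximal spectral type of $T$ is $\bigvee_{\gamma\in\Gamma}\pi_{\gamma^2}\sim\pi_{Q_1(\Gamma)}$.
\end{proof}

\section{A semigroup of mutually singular measures}\label{sec:semi}

It remains to choose $\nu$ so that the family \eqref{eq:pi} is a faithful copy of the semigroup $([0,\infty),+)$. Put $v(n)=\int|z^n-1|^2\,d\nu$ for $n\in\mathbb{Z}$, so that $\hat\pi_s(n)=e^{-sv(n)/2}$ for $s>0$. Consider the following conditions on a L\'evy measure $\nu$, with $\tau=|z-1|^2\nu$.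
\begin{itemize}
\item[(N1)] $\nu(\mathbb{T})=\infty$.
\item[(N2)] $\nu$ has no atoms.
\item[(N3)] $\tau\ll\tau*\tau$.
\item[(N4)] There are integers $n_k$ and $c\in(0,\infty)$ with $\int|z^{n_k}-1|^2\,d\tau\to0$ and $\frac12v(n_k)\to c$.
\end{itemize}
The first integral in (N4) equals $\mathbb{E}|\xi\circ R^{n_k}-\xi|^2$. The two limits in (N4) are compatible only because $\nu$ has infinite mass near $1$: on $F_\delta$ we have $\nu\le\delta^{-2}\tau$, so the mass of $|z^{n_k}-1|^2\nu$ concentrates at the point $1$.

\begin{proposition}\label{prop:semi}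
Assume \textup{(N1)--(N4)}. Then:
\begin{itemize}
\item[(a)] $\pi_s*\pi_t\sim\pi_{s+t}$ for all $s,t\ge0$;
\item[(b)] each $\pi_s$, $s\ge0$, is non-atomic;
\item[(c)] $\pi_s\perp\pi_t$ for $s,t\ge0$, $s\neq t$.
\end{itemize}
Consequently, for countable nonempty sets $S,S'\subset[0,\infty)$,
\begin{equation}\label{eq:dict}
\pi_S*\pi_{S'}\sim\pi_{S+S'},\qquad \pi_S\ll\pi_{S'}\iff S\subset S' .
\end{equation}
\end{proposition}

\begin{proof}
(a) For $s,t>0$ there is equality by Lemma~\ref{lem:exp}(a). For $s=t=0$, (M3) gives $\pi_0*\pi_0\sim\bigvee_{n\ge2}\tau^{*n}$, while $\pi_0\sim\bigvee_{n\ge1}\tau^{*n}$; these are equivalent because $\tau\ll\tau^{*2}$ by (N3).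

The remaining case is $\pi_0*\pi_s\sim\pi_s$ for $s>0$, and it suffices to prove
\begin{equation}\label{eq:absorb}
\tau*\pi_s\sim\pi_s,
\end{equation}
since then $\tau^{*n}*\pi_s\sim\pi_s$ for all $n\ge1$ by induction and (M1), and (M3) concludes. In the Poisson picture, \eqref{eq:absorb} says that adding one more random factor does not change the null sets; this holds because the part of $\pi_s$ coming from $F_\delta$ has at least one factor with probability close to $1$. Fix $\delta>0$ and let $\kappa=s\nu|_{F_\delta}$, $\kappa'=s\nu|_{F_\delta^c}$, $a_\delta=\kappa(\mathbb{T})<\infty$. By Lemma~\ref{lem:exp}(a),(b),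
\[
\pi_s=\operatorname{Exp}(\kappa')*\operatorname{Exp}(\kappa)=e^{-a_\delta}\operatorname{Exp}(\kappa')+e^{-a_\delta}\sum_{n\ge1}\frac{1}{n!}\operatorname{Exp}(\kappa')*\kappa^{*n}.
\]
For $n\ge1$ we have $\kappa^{*n}=\kappa^{*(n-1)}*\kappa\ll\operatorname{Exp}(\kappa)*\kappa$, so each term of the series is $\ll\operatorname{Exp}(\kappa')*\operatorname{Exp}(\kappa)*\kappa=\pi_s*\kappa\ll\pi_s*\tau$. Hence a set $B$ with $(\pi_s*\tau)(B)=0$ has $\pi_s(B)\le e^{-a_\delta}$. By (N1) and $\nu(\{1\})=0$, $a_\delta\to\infty$ as $\delta\downarrow0$, so $\pi_s(B)=0$. This proves $\pi_s\ll\tau*\pi_s$.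

Conversely, $\kappa*\operatorname{Exp}(\kappa)\sim\bigvee_{n\ge1}\kappa^{*n}\ll\operatorname{Exp}(\kappa)$, and convolving with $\operatorname{Exp}(\kappa')$ gives $\kappa*\pi_s\ll\pi_s$. So if $\pi_s(B)=0$, then $\pi_s(\bar zB)=0$ for $\nu$-almost every $z\in F_\delta$. Taking $\delta=1/l$, $l=1,2,\dots$, we get this for $\nu$-almost every, hence $\tau$-almost every, $z\in\mathbb{T}$, that is, $(\tau*\pi_s)(B)=0$.

(b) By (N2), $\tau$ is non-atomic. By (M2) so are all $\tau^{*n}$, $n\geq1$, hence $\pi_0$, and so is $\tau*\pi_s$, which is equivalent to $\pi_s$ by \eqref{eq:absorb}.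

(c) We show that $\pi_s$ has limit $e^{-sc}$ along $(n_k)$ for every $s\ge0$. These numbers are distinct since $0<c<\infty$, and Lemma~\ref{lem:sing} applies. By (N4) and the Cauchy--Schwarz inequality, $\varepsilon_k=\int|z^{n_k}-1|\,d\tau\to0$.

For $s=0$: $|\hat\tau(n_k+j)-\hat\tau(j)|\le\varepsilon_k$ and $\hat\pi_0=e^{\hat\tau}-1$, so $\hat\pi_0(n_k+j)\to\hat\pi_0(j)$.

For $s>0$ it suffices to show that $v(n_k+j)-v(n_k)-v(j)\to0$ for each $j$; then $\hat\pi_s(n_k+j)\to e^{-sc}\hat\pi_s(j)$. From $z^{n_k+j}-1=z^j(z^{n_k}-1)+(z^j-1)$ we get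
\[
v(n_k+j)-v(n_k)-v(j)=2\operatorname{Re}\int z^j(z^{n_k}-1)\overline{(z^j-1)}\,d\nu .
\]
Away from $1$ the factor $z^{n_k}-1$ is small by rigidity, and near $1$ the factor $z^j-1$ has small norm in $L^2(\nu)$. Precisely, use $|z^j-1|\le2$ and $\nu\le\delta^{-2}\tau$ on $F_\delta$, and $|z^j-1|\le|j||z-1|$ with the Cauchy--Schwarz inequality on $F_\delta^c$: the integral has modulus at most
\[
2\delta^{-2}\varepsilon_k+|j|\,v(n_k)^{1/2}\,\tau(F_\delta^c)^{1/2}.
\]
The upper limit in $k$ is at most $|j|(2c)^{1/2}\tau(F_\delta^c)^{1/2}$, which tends to $0$ as $\delta\downarrow0$ because $\tau(\{1\})=0$.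

Finally, the first relation in \eqref{eq:dict} follows from (a) and (M3). If $S\subset S'$, then $\pi_S\ll\pi_{S'}$. If $s\in S\setminus S'$, then $0\neq\pi_s\ll\pi_S$, while $\pi_s\perp\pi_{S'}$ by (c) and (M3); so $\pi_S\not\ll\pi_{S'}$.
\end{proof}

\begin{remark}
Condition (N3) was used only for $\pi_0\ll\pi_0*\pi_0$, and this relation cannot be avoided. Under (N1), (N2), (N4), the measure $\sigma*\sigma$ for the automorphism of Section~\ref{sec:ext} is equivalent to a sum of $\pi_0*\pi_0$ and multiples of measures $\pi_s$ with $s>0$, which are singular to $\pi_0$. So $\sigma\ll\sigma*\sigma$ forces $\pi_0\ll\pi_0*\pi_0$. If (N1) fails, Lemma~\ref{lem:exp}(b) shows that all $\pi_s$, $s>0$, are equivalent and have an atom at $1$.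
\end{remark}

\section{Construction of the L\'evy measure}\label{sec:nu}

Conditions (N2), (N3) and the first limit in (N4) depend only on the equivalence class of $\tau$, while (N1) and the second limit in (N4) depend on the size of $\nu$ near $1$. We first build a probability measure $\rho$ in a suitable class and then change its density near $1$.

\subsection*{A rigid non-atomic measure dominated by its square}
Let $q_j=(j+1)!$, so that $q_0=1$ and $r_j=q_j/q_{j-1}=j+1\ge2$ for $j\ge1$. A random point $\exp(2\pi i\sum_jN_j/q_j)$ with integer $N_j$ of bounded mean size is nearly fixed by $z\mapsto z^{q_k}\mapsto 1$: multiplying the series by $q_k$ turns the terms $j\le k$ into integers and leaves the others small. To obtain domination by the square, we take the $N_j$ from a convolution semigroup with parameter $t$ and mix over $t\in\{2^{-i}:i\ge0\}$, a set in which every element is a sum of two elements.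

\begin{lemma}\label{lem:rho}
There is a symmetric probability measure $\rho$ on $\mathbb{T}$ such that \textup{(i)} $\rho\ll\rho*\rho$; \textup{(ii)} $\rho$ charges every open arc; \textup{(iii)} $\int|z^{q_k}-1|^2\,d\rho\to0$; \textup{(iv)} $\rho$ has no atoms.
\end{lemma}

\begin{proof}
For $t>0$ let $N_1,N_2,\dots$ be independent, each the difference of two independent Poisson variables of mean $t$. Then $\mathbb{E}|N_j|\le2t$, every integer is a value of $N_j$ with positive probability, and
\[
\mathbb{E}\,e^{ixN_j}=e^{t(e^{ix}-1)}e^{t(e^{-ix}-1)}=e^{-2t(1-\cos x)}.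
\]
As $\mathbb{E}\sum_j|N_j|/q_j<\infty$, the series $\sum_jN_j/q_j$ converges absolutely almost surely. Let $\lambda_t$ be the law of $\exp(2\pi i\sum_jN_j/q_j)$. By independence and dominated convergence,
\begin{equation}\label{eq:lambda}
\hat\lambda_t(n)=\exp\Big(-2t\sum_{j\ge1}u_j(n)\Big),\qquad u_j(n)=1-\cos(2\pi n/q_j)\in[0,2].
\end{equation}
Thus $\lambda_t*\lambda_{t'}=\lambda_{t+t'}$, and $\lambda_t$ is symmetric since $\hat\lambda_t$ is even. Put $\rho=\sum_{i\ge0}2^{-i-1}\lambda_{2^{-i}}$.

(i) For every $i$, $\lambda_{2^{-i}}=\lambda_{2^{-i-1}}*\lambda_{2^{-i-1}}\ll\rho*\rho$.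

(ii) Since $q_J\to\infty$, a given open arc contains all $e^{2\pi i\theta}$ with $|\theta-a/q_J|<\varepsilon$, for suitable $J\ge1$, $a\in\mathbb{Z}$, $\varepsilon>0$. Choose $J'>J$ with $2t\varepsilon^{-1}\sum_{j>J'}1/q_j<1$. By Markov's inequality the event $\{|\sum_{j>J'}N_j/q_j|<\varepsilon\}$ has positive probability. It is independent of the event $\{N_J=a,\ N_j=0 \text{ for } j\le J',\ j\ne J\}$, which also has positive probability. On their intersection the random point lies in the arc. So each $\lambda_t$ charges the arc.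

(iii) For $j\le k$ the ratio $q_k/q_j$ is an integer and $u_j(q_k)=0$. For $j>k$ we have $q_j/q_k=(k+2)\cdots(j+1)\ge(k+2)^{j-k}$, and $1-\cos x\le x^2/2$ gives $\sum_ju_j(q_k)\le2\pi^2\sum_{i\ge1}(k+2)^{-2i}\to0$. So $\hat\lambda_t(q_k)\to1$ for each $t$, and $\hat\rho(q_k)\to1$ by dominated convergence. Finally $\int|z^{q_k}-1|^2\,d\rho=2(1-\hat\rho(q_k))$.

(iv) It suffices to treat $\lambda_t$. Let $\mu_J$ be the law of $\exp(2\pi i\sum_{j\le J}N_j/q_j)$, a probability measure on the group $C_J$ of $q_J$-th roots of unity. Since $\lambda_t$ is the convolution of $\mu_J$ with a probability measure, (M2) bounds the atoms of $\lambda_t$ by $\max_x\mu_J(x)\le(\sum_x\mu_J(x)^2)^{1/2}$. We show that this tends to $0$. The characters of $C_J$ are $z\mapsto z^n$, $0\le n<q_J$, and $\hat\mu_J(n)=\prod_{j\le J}e^{-2tu_j(n)}$, so Parseval's identity gives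
\[
\sum_{x\in C_J}\mu_J(x)^2=\frac1{q_J}\sum_{n=0}^{q_J-1}\prod_{j=1}^Je^{-4tu_j(n)}.
\]
Regard the right side as an expectation over a uniformly distributed $n$. Because $q_J=r_1\cdots r_J$, the expansion $n=\sum_{i=1}^Jd_iq_{i-1}$ with $0\le d_i<r_i$ is a bijection onto the set of digit strings, so the digits are independent and uniform. For $i>j$ the ratio $q_{i-1}/q_j$ is an integer, hence $n/q_j\equiv x_j+d_j/r_j\pmod1$ with $x_j=\sum_{i<j}d_iq_{i-1}/q_j$. So $u_j$ depends only on $d_1,\dots,d_j$. The $r_j$-th roots of unity sum to $0$, as $r_j\ge2$, so the mean of $\cos(2\pi(x_j+d_j/r_j))$ over $d_j$ is $0$, and the conditional mean of $u_j$ given $d_1,\dots,d_{j-1}$ is $1$. By convexity $e^{-4tu}\le1-\frac u2(1-e^{-8t})$ for $u\in[0,2]$. Hence the conditional mean of $e^{-4tu_j}$ is at most $b=\frac12(1+e^{-8t})<1$. Averaging successively over $d_J,d_{J-1},\dots,d_1$ yields $\sum_x\mu_J(x)^2\le b^J\to0$.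
\end{proof}

\subsection*{Adding mass near the point $1$}
We add to $\rho$ a sequence of unit masses, the $k$-th one placed at distance about $1/m_k$ from $1$, where $z^{m_k}$ is far from $1$. If $(m_k)$ is sparse enough, the function $z^{m_k}-1$ sees only the $k$-th mass: on the earlier ones it is small by rigidity, and the later ones are too close to $1$.

\begin{proposition}\label{prop:nu}
There is a L\'evy measure $\nu$ satisfying \textup{(N1)--(N4)}.
\end{proposition}

\begin{proof}
For an integer $m\ge2$ let $A(m)=\{e^{2\pi i\theta}:\frac1{4m}<|\theta|<\frac3{4m}\}$, a symmetric pair of open arcs, and let $\rho^{(m)}=\rho|_{A(m)}/\rho(A(m))$. By Lemma~\ref{lem:rho}(ii) this is a well-defined symmetric probability measure. It is bounded by a constant multiple of $\rho$, so $\int|z^{q_l}-1|^2\,d\rho^{(m)}\to0$ as $l\to\infty$. Hence we can choose inductively a subsequence $2\le m_1<m_2<\cdots$ of $(q_l)$ such that, with $\rho_k=\rho^{(m_k)}$,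
\begin{equation}\label{eq:mk}
m_{k}\ge2^{k}m_{k-1},\qquad\int|z^{m_{k}}-1|^2\,d\rho_i\le2^{-k}\quad(1\le i<k),\qquad k\ge2.
\end{equation}
Put $\nu=\rho+\sum_{k\ge1}\rho_k$. Then $\nu$ is symmetric, $\nu(\mathbb{T})=\infty$, and $\nu\sim\rho$; the summand $\rho$ is included to keep this equivalence. In particular $\nu$ has no atoms. On $A(m_k)$ we have $|z-1|\le2\pi/m_k$, so $\int|z-1|^2\,d\nu\le4+4\pi^2\sum_km_k^{-2}<\infty$. Thus $\nu$ is a L\'evy measure with (N1) and (N2). Since $\tau\sim\nu\sim\rho$, (M1) gives $\tau*\tau\sim\rho*\rho$, and (N3) follows from Lemma~\ref{lem:rho}(i).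

For (N4), write $\tau=f\rho$ with $f\in L^1(\rho)$. For every $M>0$,
\[
\int|z^{m_k}-1|^2\,d\tau\le M\int|z^{m_k}-1|^2\,d\rho+4\int_{\{f>M\}}f\,d\rho,
\]
so the left side tends to $0$ by Lemma~\ref{lem:rho}(iii). Now split $v(m_k)=\int|z^{m_k}-1|^2\,d\nu$ according to the summands of $\nu$.
\begin{itemize}
\item The summand $\rho$ contributes $o(1)$ by Lemma~\ref{lem:rho}(iii).
\item The summands $\rho_i$, $i<k$, contribute at most $k2^{-k}$ by \eqref{eq:mk}.
\item For $i>k$ we have $|z^{m_k}-1|\le2\pi m_k/m_i\le2\pi\,2^{-i}$ on $A(m_i)$, since $m_i\ge2^im_{i-1}\ge2^im_k$. These summands contribute at most $4\pi^2\sum_{i>k}4^{-i}$.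
\item On $A(m_k)$ we have $\frac14<|m_k\theta|<\frac34$, so $\cos(2\pi m_k\theta)<0$ and $|z^{m_k}-1|^2=2-2\cos(2\pi m_k\theta)\in[2,4]$. The summand $\rho_k$ contributes a number in $[2,4]$.
\end{itemize}
So all limit points of $\frac12v(m_k)$ lie in $[1,2]$, and $\frac12v(n_k)\to c\in[1,2]$ along a subsequence $(n_k)$ of $(m_k)$.
\end{proof}

\section{Convolution powers and sums of squares}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\nu$ be as in Proposition~\ref{prop:nu}, and let $T_\Gamma$ be the automorphism $T$ of Section~\ref{sec:ext} for this $\nu$ and $\Gamma$. Write $Q_k=Q_k(\Gamma)$. By Proposition~\ref{prop:spec}, $\sigma\sim\pi_{Q_1}$. This measure is non-atomic by Proposition~\ref{prop:semi}(b), so $T_\Gamma$ is weakly mixing and ergodic. Since $Q_{k+1}=Q_k+Q_1$, the first relation in \eqref{eq:dict} and (M1) give $\sigma^{*k}\sim\pi_{Q_k}$ by induction, and the second relation gives the asserted equivalence. Finally $Q_k\subset Q_{k+1}$ because $0\in\Gamma$.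
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $\Gamma=\mathbb{Z}$ in Theorem~\ref{thm:B}. Then $Q_1\subset Q_2$, and $2=1^2+1^2\in Q_2\setminus Q_1$.
\end{proof}

For $\Gamma=\mathbb{Z}$ the numbers $2,3,7$ need exactly $2,3,4$ squares, and by Lagrange's four-square theorem $Q_k=\{0,1,2,\dots\}$ for $k\ge4$. So the circle extension realizes Corollary~\ref{cor:N} for $N=4$: the chain is strict up to $\sigma^{*4}\sim\sigma^{*5}\sim\cdots$. For general $N$ we choose $\Gamma$ so that sums of squares of its elements correspond to nonnegative quadratic forms in $N$ variables over a field in which positive elements are squares. The number of squares needed is then governed by linear algebra.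

\begin{proof}[Proof of Corollary~\ref{cor:N}]
Let $\mathbb{A}$ be the field of real algebraic numbers. It is countable, and $\sqrt a\in\mathbb{A}$ whenever $0\le a\in\mathbb{A}$. Choose real numbers $t_1,t_2,\dots$ algebraically independent over $\mathbb{A}$; this is possible inductively, since only countably many reals are algebraic over the countable field $\mathbb{A}(t_1,\dots,t_i)$. Let $\Gamma$ be the $\mathbb{A}$-linear span of the $t_i$ with $1\le i\le N$, $i<\infty$. It is a countable nonzero subgroup of $\mathbb{R}$, and its elements are the values $L(t)$ of linear forms $L$ over $\mathbb{A}$ in finitely many of the variables $x_i$, $i\le N$. By Theorem~\ref{thm:B} it suffices to show that $Q_{k+1}\not\subset Q_k$ for $k<N$ and $Q_{k+1}\subset Q_k$ for finite $k\ge N$.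

Let $k<N$. Then $t_1^2+\dots+t_{k+1}^2\in Q_{k+1}$. Suppose that it equals $L_1(t)^2+\dots+L_k(t)^2$. By algebraic independence, $x_1^2+\dots+x_{k+1}^2=L_1^2+\dots+L_k^2$ as polynomials. Set $x_i=0$ for $i>k+1$. The resulting $k$ linear forms in $k+1$ variables have a common zero $x\neq0$ in $\mathbb{A}^{k+1}$, at which the left side is positive and the right side is $0$. This is a contradiction.

Let $N<\infty$ and $j\ge1$. An element of $Q_j$ is $q(t)$, where $q=L_1^2+\dots+L_j^2$ is a quadratic form in $N$ variables over $\mathbb{A}$ with $q\ge0$ on $\mathbb{A}^N$. Every quadratic form over a field of characteristic different from $2$ can be diagonalized: there is a basis $e_1,\dots,e_N$ of $\mathbb{A}^N$, with coordinate forms $M_1,\dots,M_N$, such that $q=\sum_{i\le N}a_iM_i^2$ with $a_i\in\mathbb{A}$. Here $a_i=q(e_i)\ge0$, so $q=\sum_{i\le N}(\sqrt{a_i}\,M_i)^2$ with $\sqrt{a_i}\in\mathbb{A}$, and $q(t)\in Q_N$. Thus $Q_j\subset Q_N$ for all $j$, and $Q_{k+1}\subset Q_N\subset Q_k$ for $k\ge N$.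
\end{proof}

\begin{thebibliography}{1}
\bibitem{SM}
\emph{Some new cases of realization of spectral multiplicity function for ergodic transformations},
\texttt{https://www.impan.pl/\allowbreak shop/\allowbreak en/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/\allowbreak 88561}.
\end{thebibliography}
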